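# A formula valid in $\mathfrak M/\mathrm{PA}$ that intuitionistic logic does not prove

## 1. Mass problems, the Medvedev lattice and its factors

Throughout, $\Phi_e$ is the $e$-th computable functional and $\varphi_e$ the $e$-th partial computable function. A functional may be applied to finite strings in place of infinite sequences; this means that the computation may use only the information in these strings. A value obtained from strings therefore persists when the strings are extended. We write $\sigma\prec f$ if the string $\sigma$ is an initial segment of $f$, and $n^\frown f$ for $f$ with the entry $n$ put in front. Finite joins $\bigoplus$ are coded by a fixed computable coding of the appropriate arity.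

**Definition 1 (mass problems).** A mass problem is a set $\mathcal A\subseteq\omega^\omega$; think of its elements as the solutions of a problem. We write $\mathcal A\le_M\mathcal B$ if there is one computable functional $\Psi$ with $\Psi(\mathcal B)\subseteq\mathcal A$, so that a single procedure turns every solution of $\mathcal B$ into a solution of $\mathcal A$.

Example. $\{f\}\le_M\{g\}$ if and only if $f\le_T g$. If $\mathcal B\subseteq\mathcal A$, then $\mathcal A\le_M\mathcal B$ by the identity: the larger problem is easier.

**Definition 2 (the Medvedev lattice).** $\mathfrak M$ is the set of mass problems modulo $\le_M$-equivalence $\equiv_M$. It is a lattice with join and meet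
$$\mathcal A+\mathcal B=\{f\oplus g:f\in\mathcal A,\ g\in\mathcal B\},\qquad \mathcal A\times\mathcal B=0^\frown\mathcal A\cup1^\frown\mathcal B .$$
The least element $\mathbf 0$ is the degree of any mass problem with a computable element; the greatest element $\mathbf 1$ is the degree of $\emptyset$. Meets of several problems are represented by tagged unions, with one tag for each problem.

Example. To solve $\{f\}+\{g\}$ one must produce both functions. To solve $\{f\}\times\{g\}$ one produces one of them and says which. If $f$ is computable, then $\{f\}\times\{g\}$ has degree $\mathbf 0$.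

**Definition 3 (implication).** $\mathcal B\to\mathcal C$ is the least $\mathcal D$ with $\mathcal B+\mathcal D\ge_M\mathcal C$. With this operation $\mathfrak M$ is a Brouwer algebra. We always use the representative
$$\mathcal B\to\mathcal C\;=\;\{e^\frown g:\ \forall f\in\mathcal B\ \ \Phi_e(g\oplus f)\in\mathcal C\}. \tag{1}$$

Let us check that (1) is least. From $f\in\mathcal B$ and $e^\frown g$ in the set we compute $\Phi_e(g\oplus f)\in\mathcal C$, so the set has the required property. If $\mathcal B+\mathcal D\ge_M\mathcal C$ via $\Gamma$, choose $e$ with $\Phi_e(g\oplus f)=\Gamma(f\oplus g)$; then $g\mapsto e^\frown g$ maps $\mathcal D$ into the set, so the set is $\le_M\mathcal D$.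

Example. $\{f\}\to\{g\}$ has degree $\mathbf 0$ exactly when $g\le_T f$. A computable element $e^\frown h$ gives $g=\Phi_e(h\oplus f)\le_T f$. Conversely, if $g\le_T f$, take any computable $h$ and an $e$ that ignores $h$. Keep in mind that an element of (1) is a program together with an oracle $g$, and that $g$ may be noncomputable. This will matter.

**Definition 4 (factors).** For $\mathbf A\in\mathfrak M$, $\mathfrak M/\mathbf A$ is the quotient of $\mathfrak M$ by the principal filter generated by $\mathbf A$. Equivalently, up to isomorphism, it is the initial segment $\{\mathbf B:\mathbf B\le_M\mathbf A\}$ with the induced $+,\times,\to$. It is a Brouwer algebra with least element $\mathbf 0$, greatest element $\mathbf A$, and negation $\neg\mathbf B=\mathbf B\to\mathbf A$.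

If $\mathcal B,\mathcal C\le_M\mathcal A$, then $(\mathcal B\to\mathcal C)\le_M\mathcal C\le_M\mathcal A$, so implication may be computed in $\mathfrak M$, by (1).

Example. $\neg\mathbf 0=\mathbf A$ and $\neg\mathbf A=\mathbf 0$. In general an element of $\neg\mathcal B$ is a program with an oracle that turns every solution of $\mathcal B$ into a solution of $\mathcal A$.

**Definition 5 (validity).** Propositional variables range over elements of $\mathfrak M/\mathbf A$. We interpret $\vee$ as $\times$, $\wedge$ as $+$, $\to$ as $\to$, and $\bot$ as $\mathbf A$. $\mathrm{Th}(\mathfrak M/\mathbf A)$ is the set of formulas that evaluate to $\mathbf 0$ under every such valuation.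

So $\mathbf 0$ plays the role of "true". By leastness, $H\to C$ evaluates to $\mathbf 0$ if and only if
$$(\text{value of }H)\ \ge_M\ (\text{value of }C). \tag{2}$$
Example: $p\to p\vee q$ is valid, since $f\mapsto0^\frown f$ shows $\mathcal B\ge_M\mathcal B\times\mathcal C$. $\mathrm{Th}(\mathfrak M/\mathbf A)$ contains IPC (intuitionistic propositional calculus). It is closed under substitution, and by (2) under modus ponens.

**Definition 6 (Jankov's logic).** $\mathrm{IPC}+\neg\alpha\vee\neg\neg\alpha$ is the deductive closure of IPC with all instances of the weak law of excluded middle $\neg\alpha\vee\neg\neg\alpha$.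

To show that a formula is not in IPC we use soundness of Kripke models: on a partial order with a persistent valuation, a node forces $\alpha\to\beta$ if every node above it (itself included) that forces $\alpha$ forces $\beta$; it forces $\neg\alpha$ if no node above it forces $\alpha$; and $\wedge,\vee$ are evaluated locally. Every node of every model forces every theorem of IPC. Example: take a root with two leaves above it, $p$ true at the first leaf only. The root does not force $\neg p$ (first leaf) and does not force $\neg\neg p$ (second leaf forces $\neg p$). So $\neg p\vee\neg\neg p\notin\mathrm{IPC}$.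

## 2. Separating classes and PA

**Definition 7 ($\Pi^0_1(x)$ classes).** A set $\mathcal C\subseteq2^\omega$ is a $\Pi^0_1(x)$ class if it is the set of $z$ with no initial segment in some set $V$ of strings that is c.e. in $x$. Equivalently, $z\in\mathcal C$ is expressed by conditions "for all parameters, if a certain $\Sigma^0_1(x)$ event independent of $z$ happens, then a certain clopen condition on $z$, computable from the parameters, holds".

We use one textbook fact. By compactness of $2^\omega$, $\mathcal C=\emptyset$ if and only if finitely many strings of $V$ already cover $2^\omega$. Hence "$\mathcal C=\emptyset$" is a $\Sigma^0_1(x)$ statement, uniformly.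

**Definition 8 (separating classes).** For a partial computable $d:\subseteq\omega\to\{0,1\}$ let
$$\mathcal S_d=\{z\in2^\omega:\ z(n)\ne d(n)\text{ for all }n\in\operatorname{dom}d\}.$$

These are exactly the classes of separating sets of disjoint pairs of c.e. sets: $z$ must contain $\{n:d(n)=0\}$ and avoid $\{n:d(n)=1\}$. They are nonempty $\Pi^0_1$ classes. Example: if $\operatorname{dom}d=\{0\}$ and $d(0)=1$, then $\mathcal S_d=\{z:z(0)=0\}$, of degree $\mathbf 0$. We read "$b\ne d(n)$" as true when $d(n)$ is undefined.

**Definition 9 (PA).** PA is the Medvedev degree of the $\Pi^0_1$ class of characteristic functions of complete consistent extensions of Peano arithmetic.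

**Proposition 1.** $\mathrm{PA}\equiv_M\mathcal S_d$, where $d(n)=\varphi_n(n)$ if this value is in $\{0,1\}$, and $d(n)$ is undefined otherwise.

*Proof.* Given a completion $T$, put $z(n)=1$ if the sentence "$\varphi_n(n)=0$" is in $T$, and $z(n)=0$ otherwise. If $\varphi_n(n)=0$, the sentence is provable, so $z(n)=1$. If $\varphi_n(n)=1$, it is refutable, so $z(n)=0$. Hence $z\in\mathcal S_d$.

Conversely, call a string extendible if some completion extends it. Non-extendibility is $\Sigma^0_1$, by the fact above. By the s-m-n theorem compute from each string $\sigma$ an index $n(\sigma)$ such that $\varphi_{n(\sigma)}(n(\sigma))=i$ if and only if $\sigma i$ is found to be non-extendible before $\sigma(1-i)$ is. Given $z\in\mathcal S_d$, start with the empty string and pass from $\sigma$ to $\sigma^\frown b$ with $b=z(n(\sigma))$. Suppose $\sigma$ is extendible but $\sigma b$ is not. Then $\sigma(1-b)$ is extendible, so $\varphi_{n(\sigma)}(n(\sigma))=b$, and $d(n(\sigma))=b=z(n(\sigma))$, contradicting $z\in\mathcal S_d$. So extendibility is preserved. Since the class of completions is closed, the limit is a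 completion. $\square$

## 3. Is $\mathrm{Th}(\mathfrak M/\mathrm{PA})$ equal to IPC?

Interpret propositional logic below the problem "find a complete consistent extension of Peano arithmetic". Which formulas are valid? The source of the problem is "Logic and Medvedev Degrees", https://imsarchives.nus.edu.sg/oldwww/Programs/infinity/files/terwijn1.pdf. The following facts may be used:

- $\mathrm{IPC}\subseteq\mathrm{Th}(\mathfrak M/\mathrm{PA})$;
- $\mathrm{Th}(\mathfrak M/\mathrm{PA})\subseteq\mathrm{IPC}+\neg\alpha\vee\neg\neg\alpha$ (via a general result of Sorbi and Terwijn);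
- $\mathrm{Th}(\mathfrak M/\mathrm{PA})\ne\mathrm{IPC}+\neg\alpha\vee\neg\neg\alpha$ (via a result of Binns and a general result of Sorbi).

**Conjecture.** $\mathrm{Th}(\mathfrak M/\mathrm{PA})=\mathrm{IPC}$.

We shall disprove it. A formula that disproves it must be derivable from the weak law of excluded middle, must not be derivable in IPC, and must not give back the weak law.

Let us look for one by hand. The simplest candidate is De Morgan's law $\neg(p_1\wedge p_2)\to\neg p_1\vee\neg p_2$. Substituting $p_1=\beta$, $p_2=\neg\beta$ makes its premise provable and its conclusion $\neg\beta\vee\neg\neg\beta$. If it were in $\mathrm{Th}(\mathfrak M/\mathrm{PA})$, then $\mathrm{Th}(\mathfrak M/\mathrm{PA})$ would contain Jankov's logic, contradicting the second and third facts. So De Morgan's law is too strong.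

More variables alone do not help. For $k\ge2$ and $1\le c\le k$ put
$$Q_c:=\bigwedge_{j\ne c}\neg p_j\qquad\text{("no } p_j \text{ other than possibly } p_c\text{")}$$
and consider $\bigwedge_{i<j}\neg(p_i\wedge p_j)\to\bigvee_cQ_c$. Substitute $\bot$ for $p_3,\dots,p_k$. Then $Q_1$ becomes equivalent to $\neg p_2$, $Q_2$ to $\neg p_1$, and each other $Q_c$ to $\neg p_1\wedge\neg p_2$; we are back at De Morgan's law. The premise must be strengthened so that such a substitution gives nothing. We add the demand that refuting any one $p_i$ already produces an answer $Q_c$ with $c\ne i$.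

**Definition 10.** For $k\ge2$,
$$G_k:\ \Big[\bigwedge_{i<j}\neg(p_i\wedge p_j)\ \wedge\ \bigwedge_i\Big(\neg p_i\to\bigvee_{c\ne i}Q_c\Big)\Big]\to\bigvee_cQ_c,$$
$$F_k:\ \Big[\bigwedge_{i<j}\neg(p_i\wedge p_j)\ \wedge\ \bigwedge_i\Big(\neg p_i\to\bigvee_{j\ne i}p_j\Big)\Big]\to\bigvee_ip_i .$$

Example. For $k=2$ we have $Q_1=\neg p_2$, $Q_2=\neg p_1$, and the added conjuncts of $G_2$ are $\neg p_1\to\neg p_1$ and $\neg p_2\to\neg p_2$. So $G_2$ is equivalent to De Morgan's law and is not in $\mathrm{Th}(\mathfrak M/\mathrm{PA})$. For $k=3$ the conjunct for $i=1$ is $\neg p_1\to(\neg p_1\wedge\neg p_3)\vee(\neg p_1\wedge\neg p_2)$: once $p_1$ is refuted, one more of $p_2,p_3$ can be refuted.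

Each $G_k$ passes the first test. Assume the weak law and $\bigwedge_{i<j}\neg(p_i\wedge p_j)$. If $\neg p_j$ for all $j$, then $Q_1$. Otherwise $\neg\neg p_c$ for some $c$; for $j\ne c$, $p_j$ implies $\neg p_c$, a contradiction, so $\neg p_j$. Hence $Q_c$.

**Proposition 2.** For $k\ge2$: (a) $G_k\notin\mathrm{IPC}$; (b) $\mathrm{IPC}\vdash G_k\to F_k$.

*Proof.* (a) Take a root with $k$ leaves above it, $p_i$ true exactly at leaf $i$. No node forces $p_i\wedge p_j$ for $i\ne j$, so the root forces $\neg(p_i\wedge p_j)$. The nodes forcing $\neg p_i$ are the leaves $j\ne i$, and leaf $j$ forces $Q_j$. So the root forces each $\neg p_i\to\bigvee_{c\ne i}Q_c$, hence the premise. It forces no $Q_c$, because a leaf $j\ne c$ forces $p_j$.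

(b) Assume $G_k$ and the premise of $F_k$. From $\neg(p_c\wedge p_j)$ for $j\ne c$ we get $p_c\to Q_c$ for each $c$. Hence $\neg p_i\to\bigvee_{c\ne i}Q_c$ for each $i$, and the premise of $G_k$ holds. So some $Q_c$ holds. Pick $j\ne c$. Then $\neg p_j$, so $p_i$ holds for some $i\ne j$. If $i\ne c$, this contradicts $Q_c$, and everything follows. If $i=c$, we have $p_c$. In each case $\bigvee_ip_i$. $\square$

**Theorem 1.** If $k\ge4$, then $G_k\in\mathrm{Th}(\mathfrak M/\mathcal S)$ for every class $\mathcal S\subseteq2^\omega$ of separating sets of a disjoint pair of c.e. sets. In particular $G_4\in\mathrm{Th}(\mathfrak M/\mathrm{PA})\setminus\mathrm{IPC}$, and the Conjecture is false.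

With the known facts this gives $\mathrm{IPC}\subsetneq\mathrm{Th}(\mathfrak M/\mathrm{PA})\subsetneq\mathrm{IPC}+\neg\alpha\vee\neg\neg\alpha$. The bound on $k$ is sharp for PA (this is not needed for the disproof):

**Theorem 2.** For $k\ge2$: $\ G_k\in\mathrm{Th}(\mathfrak M/\mathrm{PA})\iff F_k\in\mathrm{Th}(\mathfrak M/\mathrm{PA})\iff k\ge4$.

## 4. The premise of $G_k$ as a supply of functionals

Sections 4 to 8 prove Theorem 1. Fix $k\ge4$ and $\mathcal S=\mathcal S_d$, and let $p_i$ be interpreted by $\mathcal P_i\subseteq\omega^\omega$. Put
$$\mathcal N_i=\{e^\frown g:\forall f\in\mathcal P_i\ \ \Phi_e(g\oplus f)\in\mathcal S\}\quad(\text{the value of }\neg p_i),$$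
$$\mathcal Q_c=\Big\{\bigoplus_{j\ne c}h_j:h_j\in\mathcal N_j\Big\},\qquad \mathcal Q^{(i)}=\bigcup_{c\ne i}c^\frown\mathcal Q_c,\qquad \mathcal Q=\bigcup_cc^\frown\mathcal Q_c .$$
Let $\mathcal H$ be the value of the premise of $G_k$. By (1), an element $x\in\mathcal H$ yields, uniformly, functionals with oracle $x$:

- $E_{ij}(f,f')\in\mathcal S$ for $f\in\mathcal P_i$, $f'\in\mathcal P_j$, $i\ne j$;
- $\Theta_i(h)\in\mathcal Q^{(i)}$ for $h\in\mathcal N_i$.

By (2) we need one computable $\Psi$ with $\Psi(\mathcal H)\subseteq\mathcal Q$. Fix $x\in\mathcal H$; everything computed from $x$ below is computed uniformly.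

If we could compute from $x$ a single element $h_1\in\mathcal N_1$, we would be done: output $\Theta_1(h_1)$. So the natural first attempt is this. Given $f\in\mathcal P_1$, compute an element of $\mathcal S$ by searching for a string $\tau$ with $E_{12}(f,\tau)(n)$ defined, and use that value at $n$. If $\tau$ is an initial segment of an element of $\mathcal P_2$, the value is correct, that is, $\ne d(n)$. The attempt stops exactly here: $\mathcal P_2$ is an arbitrary set, $x$ does not tell us which $\tau$ occur in it, and on the other $\tau$ the functional may do anything. For instance, let $\mathcal P_2\subseteq2^\omega$, and change $E_{12}$ so that $E_{12}(f,f')$ is constantly $0$ whenever $f'(0)\ge2$. The changed functional behaves as before on $\mathcal P_1\times\mathcal P_2$, so we still have an element of $\mathcal H$; but the string $\tau$ of length $1$ with entry $2$ gives the wrong value $0$ at every $n$ with $d(n)=0$.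

The way past this is not to look for the truth about $d$ and the $\mathcal P_i$, but to keep all pictures of the truth that $x$ does not exclude. These form a $\Pi^0_1(x)$ class, and whatever holds in all of them can be enumerated from $x$. The question is then how much is left undecided, and there we use that $\Theta_l$ must work on every element of $\mathcal N_l$, also on noncomputable ones that we build for the purpose.

**Lists.** *A format for elements of $\mathcal N_i$ that can be changed after any finite part.* View $g\in\omega^\omega$ as a list of triples $\langle\sigma,n,b\rangle$ ($\sigma\in\omega^{<\omega}$, $n\in\omega$, $b\in\{0,1\}$) and pauses. The triple says "for $f$ extending $\sigma$, answer $b$ at $n$". Fix $e_0$ such that $\Phi_{e_0}(g\oplus f)(n)$ is the $b$ of the first triple of the form $\langle\sigma,n,b\rangle$ in $g$ with $\sigma\prec f$. Example: if $a\in\mathcal S$ and $g$ lists all $\langle\emptyset,n,a(n)\rangle$, then $\Phi_{e_0}(g\oplus f)=a$ for every $f$, so $e_0{}^\frown g\in\mathcal N_i$ for every $i$.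

**The answers $H_{i,j}$.** *What $\Theta_i$ returns on a list.* For a finite or infinite list $\gamma$ let $c$ be the first output of $\Theta_i(e_0{}^\frown\gamma)$, if defined. If $c\in\{1,\dots,k\}$, parse the remaining, possibly partial, output as $\bigoplus_{j\ne c}(e_j{}^\frown g_j)$, and for $j\ne c$ and a finite or infinite sequence $\tau$ let
$$H_{i,j}(\gamma,\tau)(n)=\Phi_{e_j}(g_j\oplus\tau)(n).$$
Such a value, once defined, persists when $\gamma$ and $\tau$ are extended. If $e_0{}^\frown g\in\mathcal N_i$, then $\Theta_i(e_0{}^\frown g)\in\mathcal Q^{(i)}$. So $c\ne i$, and $e_j{}^\frown g_j\in\mathcal N_j$ for $j\ne c$, that is,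
$$H_{i,j}(g,f')\in\mathcal S\quad\text{for all }j\ne c\text{ and }f'\in\mathcal P_j . \tag{3}$$

## 5. Worlds

**Definition 11 (worlds).** A world is $v=(D^v,R^v_1,\dots,R^v_k)$ with $D^v\subseteq\omega\times\{0,1\}$ and $R^v_i\subseteq\omega^{<\omega}$ such that:

- (W0) never both $(n,0),(n,1)\in D^v$; and $(n,d(n))\in D^v$ whenever $d(n)$ is defined;
- (W1) each $R^v_i$ is closed under initial segments;
- (W2) if $i\ne j$, $\sigma\in R^v_i$, $\tau\in R^v_j$ and $E_{ij}(\sigma,\tau)(n)\downarrow=b$, then $(n,b)\notin D^v$;
- (W3) call a triple $\langle\sigma,n,b\rangle$ *$v$-correct for $i$* if $\sigma\in R^v_i$ implies $(n,b)\notin D^v$, and a list $v$-correct for $i$ if all its triples are. If $\gamma$ is a finite list $v$-correct for $i$ and $\Theta_i(e_0{}^\frown\gamma)$ has first output $c\in\{1,\dots,k\}\setminus\{i\}$, then for all $j\ne c$ and $\tau\in R^v_j$: $H_{i,j}(\gamma,\tau)(n)\downarrow=b$ implies $(n,b)\notin D^v$.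

Here $D^v$ is a candidate for (an extension of) the graph of $d$, and $R^v_i$ a candidate for the set of initial segments of elements of $\mathcal P_i$. (W2) and (W3) say that $v$ sees no mistake of $E_{ij}$ and $\Theta_i$. We write $f\in_iv$ if all initial segments of $f$ are in $R^v_i$.

Example. For $a\in\mathcal S$ let $D^u=\{(n,1-a(n)):n\in\omega\}$ and $R^u_i=\emptyset$ for all $i$. If $d(n)$ is defined, then $d(n)=1-a(n)$, so (W0) holds; (W1), (W2), (W3) hold because there are no $\sigma,\tau$ in the $R^u_i$. So $u$ is a world, and every triple is $u$-correct for every $i$. The intended example is the next lemma.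

Code worlds as elements of $2^\omega$, as subsets of the countable set $(\omega\times\{0,1\})\sqcup(k\times\omega^{<\omega})$. Correctness of a finite list is a condition on finitely many bits of $v$, hence clopen. So each of (W0)–(W3) says: for all parameters ($n,b,\sigma,\tau,\gamma,c$ and indices), if a $\Sigma^0_1(x)$ event independent of $v$ happens, then a clopen condition on $v$, computable from the parameters, holds. Hence the set $W=W(x)$ of worlds is a $\Pi^0_1(x)$ class, uniformly in $x$.

**Lemma 1 (the true world).** Let $D^w=\{(n,d(n)):d(n)\downarrow\}$ and let $R^w_i$ be the set of initial segments of elements of $\mathcal P_i$. Then $w\in W$. Moreover, if a finite list $\gamma$ is $w$-correct for $i$, then the first output $c$ of $\Theta_i(e_0{}^\frown\gamma)$, if defined, is in $\{1,\dots,k\}\setminus\{i\}$, and the values $H_{i,j}(\gamma,\tau)(n)$ with $j\ne c$ and $\tau\in R^w_j$, if defined, are in $\{0,1\}$ and $\ne d(n)$.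

*Proof.* (W0) and (W1) are clear. For (W2), extend $\sigma,\tau$ to $f\in\mathcal P_i$, $f'\in\mathcal P_j$. Then $b=E_{ij}(f,f')(n)\ne d(n)$, since $E_{ij}(f,f')\in\mathcal S$. So $(n,b)\notin D^w$.

Now let $\gamma$ be $w$-correct for $i$. Fix $a\in\mathcal S$ and let $g$ be $\gamma$ followed by all triples $\langle\emptyset,n,a(n)\rangle$. Let $f\in\mathcal P_i$. Then $\Phi_{e_0}(g\oplus f)$ is total. Each of its values is either given by a triple $\langle\sigma,n,b\rangle$ of $\gamma$ with $\sigma\prec f$, in which case $\sigma\in R^w_i$ and $b\ne d(n)$ by $w$-correctness, or it is $a(n)\ne d(n)$. So $e_0{}^\frown g\in\mathcal N_i$ and (3) applies to $g$. The first output of $\Theta_i(e_0{}^\frown\gamma)$, if defined, is that of $\Theta_i(e_0{}^\frown g)\in\mathcal Q^{(i)}$, so it is in $\{1,\dots,k\}\setminus\{i\}$. If $\tau\in R^w_j$ with $j\ne c$, extend $\tau$ to $f'\in\mathcal P_j$. If $H_{i,j}(\gamma,\tau)(n)$ is defined, it equals $H_{i,j}(g,f')(n)$, which is in $\{0,1\}$ and $\ne d(n)$ by (3). This is the second statement, and it contains (W3) for $w$. $\square$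

## 6. What all worlds agree on

**The lists $g_i$.** *The best list that $x$ can produce for $i$.* Let $g_i$ enumerate, with pauses and computably in $x$, all triples $\langle\sigma,n,b\rangle$ such that
$$\{v\in W:\sigma\in R^v_i,\ (n,b)\in D^v\}=\emptyset .$$
This set is a $\Pi^0_1(x)$ class, so its emptiness is a $\Sigma^0_1(x)$ condition by Section 2, and the enumeration is possible, uniformly in $x$. By definition $g_i$ is $v$-correct for $i$ for every $v\in W$, in particular for $w$.

**Definition 12.** $f\in\mathcal P_i$ is *undecided at $n$* if no triple $\langle\sigma,n,b\rangle$ with $\sigma\prec f$ and $b\in\{0,1\}$ is in $g_i$.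

Example. If $d(n)$ is defined, no $f\in\mathcal P_i$ is undecided at $n$: by (W0) no world has $(n,1-d(n))$ in its $D$, so $\langle\emptyset,n,1-d(n)\rangle$ is in $g_i$.

**If nothing is undecided, $g_i$ works.** Suppose no $f\in\mathcal P_i$ is undecided at any $n$. Then for $f\in\mathcal P_i$ the function $\Phi_{e_0}(g_i\oplus f)$ is total. Its values come from triples with $\sigma\prec f$, so $\sigma\in R^w_i$, and they are $\ne d(n)$ by $w$-correctness. Hence $e_0{}^\frown g_i\in\mathcal N_i$.

**If $f$ is undecided, two worlds disagree.** Suppose $f\in\mathcal P_i$ is undecided at $n$. For each $b\in\{0,1\}$ the closed sets $\{v\in W:\sigma\in R^v_i,\ (n,b)\in D^v\}$, $\sigma\prec f$, are nonempty, and by (W1) they decrease as $\sigma$ grows. By compactness they have a common element. So there are $v_0,v_1\in W$ with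
$$f\in_iv_0,\quad f\in_iv_1,\quad(n,0)\in D^{v_0},\quad(n,1)\in D^{v_1}. \tag{4}$$

## 7. Undecidedness is confined to one index

**Lemma 2.** Let $k\ge4$. There is at most one $i$ such that some $f\in\mathcal P_i$ is undecided at some $n$.

**Definition 13.** Worlds $u,u'$ *conflict* at $n$ if one of $D^u,D^{u'}$ contains $(n,0)$ and the other $(n,1)$. An index $l$ is *bad* for $\{u,u'\}$ if some $f\in\mathcal P_l$ has $f\in_lu$ and $f\in_lu'$.

Example. Two worlds as in the example after Definition 11, built from $a\ne a'$ in $\mathcal S$, conflict wherever $a$ and $a'$ differ, and no index is bad for them, as their $R_l$ are empty. By contrast, (4) gives a conflicting pair $\{v_0,v_1\}$ for which $i$ is bad.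

*Proof of Lemma 2.*

**Step A: a conflicting pair $\{u,u'\}$ has at most one bad index.** *The purpose is to use $E_{ij}$.* Suppose $l\ne l'$ are both bad, witnessed by $f\in\mathcal P_l$ and $f'\in\mathcal P_{l'}$, and let the conflict be at $n$. Then $b=E_{ll'}(f,f')(n)\in\{0,1\}$ is defined and uses only finite parts of $f$ and $f'$. These are in $R_l$ and $R_{l'}$ of both worlds. By (W2), $(n,b)\notin D^u\cup D^{u'}$. But one of the two sets contains $(n,b)$, because the worlds conflict at $n$. Contradiction.

**Step B: let $\mathcal U\subseteq W$ be finite and let $l$ be bad for no conflicting pair from $\mathcal U$. Then there is $c$ such that every index that is bad for some conflicting pair from $\mathcal U$ equals $c$.** *The purpose is to use $\Theta_l$. We make a list that is correct in all worlds of $\mathcal U$ at once; $\Theta_l$ must commit itself to one $c$ on it, and its answers for every other index are then correct in all these worlds.*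

Let $L$ be the set of all triples that are $u$-correct for $l$ for all $u\in\mathcal U\cup\{w\}$, and let $g$ be an enumeration of $L$, in any order, with pauses, not necessarily computable.

We claim $e_0{}^\frown g\in\mathcal N_l$. Let $f\in\mathcal P_l$, $n\in\omega$, and $\mathcal U_f=\{u\in\mathcal U:f\in_lu\}$. Two worlds in $\mathcal U_f$ do not conflict, since otherwise $l$ would be bad for them. No world conflicts with itself, by the first part of (W0). Finally $D^w\subseteq D^u$ for every $u\in W$, by the second part of (W0); so if $(n,b)\in D^w$, then $(n,b)\in D^u$ and $(n,1-b)\notin D^u$, and $w$ conflicts with no $u\in W$. Altogether, no two (possibly equal) worlds of $\mathcal U_f\cup\{w\}$ have $(n,0)$ in the $D$ of one and $(n,1)$ in the $D$ of the other. So there is $b$ with $(n,b)\notin D^u$ for all $u\in\mathcal U_f\cup\{w\}$. By (W1) and finiteness of $\mathcal U$ there is $\sigma\prec f$ with $\sigma\notin R^u_l$ for all $u\in\mathcal U\setminus\mathcal U_f$. Then $\langle\sigma,n,b\rangle$ is $u$-correct for $l$ for the $u\in\mathcal U_f\cup\{w\}$ because $(n,b)\notin D^u$, and for the other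 $u\in\mathcal U$ because $\sigma\notin R^u_l$. So $\langle\sigma,n,b\rangle\in L$. Hence $\Phi_{e_0}(g\oplus f)$ is total, and it is in $\mathcal S$ because the triples of $L$ are $w$-correct for $l$ and $f\in\mathcal P_l$. This proves the claim.

So $\Theta_l(e_0{}^\frown g)\in\mathcal Q^{(l)}$. Let $c\in\{1,\dots,k\}\setminus\{l\}$ be its first output. Suppose some $j\ne c$ were bad for a conflicting pair $\{u,u'\}\subseteq\mathcal U$, witnessed by $f'\in\mathcal P_j$, with conflict at $n$. By (3), $b=H_{l,j}(g,f')(n)\in\{0,1\}$ is defined. It uses only some $\tau\prec f'$ and a finite part $\gamma$ of $g$, which we take long enough to determine the first output $c$. Here $\gamma$ is $u$-correct and $u'$-correct for $l$, and $\tau\in R^u_j\cap R^{u'}_j$. By (W3) in $u$ and in $u'$, $(n,b)\notin D^u\cup D^{u'}$. This contradicts the conflict at $n$.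

**Step C: two undecided indices are impossible.** *We count pairs of worlds.* Suppose $i\ne i'$, $f\in\mathcal P_i$ is undecided at $n$, and $f'\in\mathcal P_{i'}$ is undecided at $n'$. By (4) we get a conflicting pair $\{v_0,v_1\}$ with bad index $i$ and a conflicting pair $\{v_0',v_1'\}$ with bad index $i'$.

Fix $b\in\{0,1\}$ and consider $\mathcal U=\{v_0,v_1,v_b'\}$. It has at most three pairs. By Step A at most three indices are bad for conflicting pairs from $\mathcal U$, and as $k\ge4$, some $l$ is bad for none. Step B applies. Since $i$ is bad for $\{v_0,v_1\}$, the $c$ of Step B is $i$, so every bad index of a conflicting pair $\{v_a,v_b'\}$ equals $i$. Symmetrically, using $\{v_0',v_1',v_a\}$, it equals $i'$. Since $i\ne i'$, conflicting pairs of the form $\{v_a,v_b'\}$ have no bad index.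

Now consider all four worlds. By Step A, the only bad index of $\{v_0,v_1\}$ is $i$ and the only bad index of $\{v_0',v_1'\}$ is $i'$; mixed conflicting pairs have none. So any $l\notin\{i,i'\}$ is bad for no conflicting pair from $\{v_0,v_1,v_0',v_1'\}$. Step B gives $i=c=i'$, a contradiction. $\square$

For $k=3$ the proof stops in Step C: the three pairs of $\{v_0,v_1,v_b'\}$ could use up all three indices, and then no $l$ is left for Step B.

## 8. The reduction: voting against one unknown index

By Lemma 2 and Section 6 there is an index $i^*\in\{1,\dots,k\}$, which we cannot expect to know, such that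
$$e_0{}^\frown g_i\in\mathcal N_i\quad\text{for all }i\ne i^* . \tag{5}$$

**Step 1: definition of $\Psi(x)$.** *We collect three proposals, of which at most one comes from $i^*$.* From $x$, run all $\Theta_i(e_0{}^\frown g_i)$ in parallel until first outputs $c_i$ have appeared for three distinct indices; let $I$ be the set of these indices. This happens, because by (5) at least $k-1\ge3$ of these computations have a first output. Finite parts of $g_i$ are $w$-correct for $i$, so Lemma 1 gives $c_i\in\{1,\dots,k\}\setminus\{i\}$ for all $i\in I$, even for $i=i^*$.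

If two of the three $c_i$ agree, let $c$ be this common value; otherwise let $c=1$. Output
$$\Psi(x)=c^\frown\bigoplus_{j\ne c}(e_j^*{}^\frown x),$$
where $\Phi_{e_j^*}(x\oplus f)(n)$ is the first value found when dovetailing the computations
$$\Phi_{e_0}(g_j\oplus f)(n) \tag{6}$$
$$H_{i,j}(g_i,f)(n)\quad\text{for all }i\in I\text{ with }c_i\ne j . \tag{7}$$
The indices $e_j^*$ are computed from $I$ and $(c_i)_{i\in I}$; the lists $g_i$ are computed from $x$.

It remains to show $e_j^*{}^\frown x\in\mathcal N_j$ for each $j\ne c$. Let $f\in\mathcal P_j$.

**Step 2: correctness.** *Every value found is in $\{0,1\}$ and $\ne d(n)$, whichever computation delivers it.* For (6) this holds since $g_j$ is $w$-correct for $j$ and $f\in\mathcal P_j$. For (7) it holds by Lemma 1: the value uses a finite part of $g_i$, which is $w$-correct for $i$ and may be taken long enough to give the first output $c_i\ne j$, and an initial segment of $f$, which is in $R^w_j$.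

**Step 3: totality.** *For every $n$ some computation delivers a value.* If $j\ne i^*$, then (6) is total by (5). Let $j=i^*$; then $c\ne i^*$, as $j\ne c$. It suffices to find $i\in I$ with $i\ne i^*$ and $c_i\ne i^*$: for such $i$, $e_0{}^\frown g_i\in\mathcal N_i$, and by (3) $H_{i,i^*}(g_i,f)\in\mathcal S$ is total, and it is among the computations (7).

If two indices $i\ne i'$ of $I$ have $c_i=c_{i'}=c$, one of them is $\ne i^*$, and its value is $c\ne i^*$. If the three values $c_i$ are distinct, at least two of the indices in $I$ are $\ne i^*$, and at most one of these two has value $i^*$. In both cases we have the required $i$.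

So $\Psi(x)\in\mathcal Q$, uniformly in $x\in\mathcal H$, and $G_k$ evaluates to $\mathbf 0$. As the $\mathcal P_i$ and $\mathcal S_d$ were arbitrary, $G_k\in\mathrm{Th}(\mathfrak M/\mathcal S)$ for every separating class $\mathcal S$. With Propositions 1 and 2(a), $G_4\in\mathrm{Th}(\mathfrak M/\mathrm{PA})\setminus\mathrm{IPC}$. This proves Theorem 1. $\blacksquare$

## 9. Sharpness: reduction to $k=3$, and three problems in a cycle

We turn to Theorem 2. For $k\ge4$, Theorem 1 gives $G_k\in\mathrm{Th}(\mathfrak M/\mathrm{PA})$, and Proposition 2(b) with modus ponens gives $F_k\in\mathrm{Th}(\mathfrak M/\mathrm{PA})$. By Proposition 2(b) again, it remains to show $F_2,F_3\notin\mathrm{Th}(\mathfrak M/\mathrm{PA})$.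

**The case $k=2$.** Substitute $p_1=\neg\beta$, $p_2=\neg\neg\beta$ in $F_2$. The premise becomes provable in IPC: its conjuncts are $\neg(\neg\beta\wedge\neg\neg\beta)$, $\neg\neg\beta\to\neg\neg\beta$ and $\neg\neg\neg\beta\to\neg\beta$. The conclusion is $\neg\beta\vee\neg\neg\beta$. If $F_2\in\mathrm{Th}(\mathfrak M/\mathrm{PA})$, then $\mathrm{Th}(\mathfrak M/\mathrm{PA})$ would contain $\mathrm{IPC}+\neg\alpha\vee\neg\neg\alpha$, contradicting the known facts.

**Setting for $k=3$.** *We need three problems that pairwise solve $\mathcal S$, and a problem $\mathcal X$ above the premise of $F_3$ but not above its conclusion.* Let $d$ be as in Proposition 1, $\mathcal S=\mathcal S_d\equiv_M\mathrm{PA}$, and let $\theta(n)=\varphi_n(n)$ if this is in $\{1,2,3\}$, undefined otherwise. Indices $i\in\{1,2,3\}$ are taken mod $3$, and bits are added mod $2$. For $G=(\kappa_1,\kappa_2,\kappa_3,\rho_1,\rho_2,\rho_3)\in(2^\omega)^6$, to be chosen later, let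
$$\mathcal P_i=\{\rho_i\oplus x\oplus y:\ x,y\in2^\omega,\ \forall n\in\operatorname{dom}d:\ x(n)=\kappa_i(n),\ y(n)=\kappa_{i+1}(n)+1+d(n)\},$$
and let $p_i$ be interpreted by $\mathcal P_i\times\mathcal S\le_M\mathcal S$; we write $p_i$ for this problem too. The $\kappa$'s are masks, shared around the cycle, and $\rho_i$ is a private mark of $\mathcal P_i$. Example: if $d$ is undefined at $n$, then $x(n),y(n)$ are free; if $d(n)=0$, then $x(n)=\kappa_i(n)$ and $y(n)=\kappa_{i+1}(n)+1$.

**The first half of the premise has value $\mathbf 0$.** Given $\rho_i\oplus x_i\oplus y_i\in\mathcal P_i$ and $\rho_{i+1}\oplus x_{i+1}\oplus y_{i+1}\in\mathcal P_{i+1}$, the masks cancel: on $\operatorname{dom}d$, $y_i+x_{i+1}=\kappa_{i+1}+1+d+\kappa_{i+1}=1+d$. So $y_i+x_{i+1}\in\mathcal S$. If one of two given elements of $p_i$, $p_{i+1}$ is tagged as an element of $\mathcal S$, we use that one instead. Any two distinct indices are of the form $i,i+1$. So $p_i+p_j\ge_M\mathcal S$, hence $p_i+p_j\equiv_M\mathcal S$ for $i\ne j$, and $\neg(p_i\wedge p_j)$ has value $\mathbf 0$.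

**The problem $\mathcal X$.** Let
$$\mathcal X=\{n^\frown(u_1\oplus u_2\oplus u_3):\ u_j\in\mathcal P_j\text{ for all }j\text{ except possibly }j=\theta(n)\text{ (if defined)}\}.$$
Example: if $\theta(n)=2$, then $u_1\in\mathcal P_1$, $u_3\in\mathcal P_3$, and $u_2\in\omega^\omega$ is arbitrary. One coordinate may be corrupted, and its name is hidden in $n$.

**Claim 1.** $\mathcal X\ge_M\big(\neg p_i\to\prod_{j\ne i}p_j\big)$ for each $i$, where $\prod$ denotes the meet.

*Proof.* We show $\mathcal X+\neg p_i\ge_M\prod_{j\ne i}p_j$. *The element of $\neg p_i$ is used to ask whether coordinate $j$ or coordinate $l$ may be trusted.* Let $\{i,j,l\}=\{1,2,3\}$ with $j<l$. Given $n^\frown(u_1\oplus u_2\oplus u_3)\in\mathcal X$ and $e^\frown g\in\neg p_i$, compute by the s-m-n theorem $n'$ with $\varphi_{n'}(n')=0$ if $\theta(n)=j$, $\varphi_{n'}(n')=1$ if $\theta(n)=l$, and undefined otherwise. So $d(n')=0$ if $\theta(n)=j$ and $d(n')=1$ if $\theta(n)=l$. Dovetail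
$$(\alpha)\ \ \theta(n)\qquad\text{and}\qquad(\beta)\ \ \Phi_e(g\oplus(0^\frown u_i))(n').$$
One of them halts: if $\theta(n)$ is undefined, then $u_i\in\mathcal P_i$, so $0^\frown u_i\in p_i$ and $(\beta)$ halts. Below, "output $u_j$" means to output it with tags that mark it as an element of $\mathcal P_j$ in $p_j=\mathcal P_j\times\mathcal S$.

- If $(\alpha)$ halts first, output $u_j$ if $\theta(n)\ne j$, and $u_l$ otherwise.
- If $(\beta)$ halts first with value $1$, output $u_l$. If $\theta(n)=l$, then $u_i\in\mathcal P_i$, and the value would be $\ne d(n')=1$. So $\theta(n)\ne l$ and $u_l\in\mathcal P_l$.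
- If $(\beta)$ halts first with value $0$, output $u_j$. If $\theta(n)=j$, then $u_i\in\mathcal P_i$, and the value would be $\ne d(n')=0$. So $u_j\in\mathcal P_j$.
- If $(\beta)$ halts first with a value $\ge2$, then $u_i\notin\mathcal P_i$, as otherwise the value would be a bit. So $\theta(n)=i$; output $u_j\in\mathcal P_j$. $\square$

So $\mathcal X$ is above the premise of $F_3$, for every $G$. If we find $G$ with the following property, the premise cannot be above the conclusion, and by (2) $F_3$ fails.

**Claim 2.** For a suitable $G$,
$$\mathcal X\not\ge_M p_1\times p_2\times p_3\equiv_M\mathcal T:=0^\frown\mathcal S\cup1^\frown\mathcal P_1\cup2^\frown\mathcal P_2\cup3^\frown\mathcal P_3 .$$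

## 10. A category argument for Claim 2

A reduction $\Psi$ of $\mathcal T$ to $\mathcal X$ commits itself to a first output: $v\in\{1,2,3\}$, or $0$. If it says $v$, we want $\theta(n)=v$, so that the element of $\mathcal P_v$ must come from nowhere. If it says $0$ and gives bit $\beta$ at $m$, we want $d(m)=\beta$. The difficulty is that $\theta(n)$ and $d(m)$ must be fixed before $\Psi$ is seen to answer.

**Step 1: a normal form, and the set $D_\Psi$ of good opportunities.** Consider functionals $\Psi$ whose first output, if defined, is in $\{0,1,2,3\}$, and whose further outputs are in $\{0,1\}$ if the first is $0$. Any reduction of $\mathcal T$ to $\mathcal X$ can be truncated to this form, by making other outputs undefined; on $\mathcal X$ nothing changes.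

**Definition 14.** A *condition* is a $6$-tuple $s$ of binary strings of equal length $|s|$, viewed as an initial segment of $G$'s; $[s]$ is the set of $G$ extending it. A *finite tuple* $T=(n;(r_i,x_i,y_i)_{i\le3})$, with binary strings of length $|s|$, is viewed as the corresponding finite part of an oracle $n^\frown\bigoplus_i(r_i\oplus x_i\oplus y_i)$. It is *$v$-legit for $s$* if $\theta(n)=v$ and for both $j\ne v$: $r_j$ is the $\rho_j$-part of $s$, and for all $q<|s|$ with $d(q)\downarrow$,
$$x_j(q)=\kappa_j(q),\qquad y_j(q)=\kappa_{j+1}(q)+1+d(q) \tag{8}$$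
with the $\kappa$'s from $s$. Let $D_\Psi$ be the set of conditions $s$ for which there are $v$ and a $T$ that is $v$-legit for $s$ such that $\Psi(T)(0)=v$, or $\Psi(T)(0)=0$ and $\Psi(T)(m+1)=d(m)$ for some $m\in\operatorname{dom}d$.

Example: for the condition of length $0$, the tuple $(n;\text{empty strings})$ is $v$-legit if and only if $\theta(n)=v$. Nothing is demanded of $r_v,x_v,y_v$.

Fix $a\in\mathcal S$. Note that $a=1+d$ on $\operatorname{dom}d$.

**Step 2: choice of $G$.** *We collect what genericity has to give.* A comeager set of $G$ satisfies all of the following: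

- (G1) $G$ computes no total $h$ with $h(\ell)\ne\varphi_\ell(\ell)$ for all $\ell$ for which $\varphi_\ell(\ell)\downarrow$;
- (G2) $\rho_i\not\le_Ta\oplus\kappa_1\oplus\kappa_2\oplus\kappa_3\oplus\rho_j\oplus\rho_l$ for $\{i,j,l\}=\{1,2,3\}$;
- (G3) for each $\Psi$, some initial segment of $G$ is in $D_\Psi$, or some initial segment of $G$ has no extension in $D_\Psi$.

For (G3), there are countably many $\Psi$, and for each the set of such $G$ is open; it is dense, since a condition $s$ either has an extension $s'\in D_\Psi$, and then $[s']$ is in the set, or has none, and then $[s]$ is.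

For (G1), we show that for each $e$ the set of $G$ for which $\Phi_e(G)$ is such an $h$ is nowhere dense. Suppose it is dense in $[s]$. Given $\ell$, search for $s'\supseteq s$ with $\Phi_e^{s'}(\ell)\downarrow$. The search succeeds, since $[s]$ contains an element of the set. The value found is $\ne\varphi_\ell(\ell)$ (if the latter is defined), because $[s']$ meets the set. So we get a computable $h$ with $h(\ell)\ne\varphi_\ell(\ell)$ for all $\ell$ with $\varphi_\ell(\ell)\downarrow$. This is impossible: take $\ell$ with $h=\varphi_\ell$.

For (G2), we show that for each $e$ and $i$ the set $\{G:\Phi_e(a\oplus\kappa_1\oplus\kappa_2\oplus\kappa_3\oplus\rho_j\oplus\rho_l)=\rho_i\}$ is nowhere dense. Given $s$, suppose some extension of $s$ makes the computation converge at some $q\ge|s|$. Lengthen it beyond $q$ and choose $\rho_i(q)$ different from the value; this is possible since the computation does not use $\rho_i$, and the result still extends $s$ as $q\ge|s|$. No $G$ extending it is in the set. If there is no such extension, the set misses $[s]$.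

By the Baire category theorem such a $G$ exists. Fix it, and suppose $\Psi(\mathcal X)\subseteq\mathcal T$ with $\Psi$ of the form of Step 1. By (G3) there are two cases.

**Step 3: the case that an initial segment $s$ of $G$ is in $D_\Psi$, via a $v$-legit $T$.** *The opportunity is used directly.* Extend $T=(n;(r_i,x_i,y_i)_{i\le3})$ to $K=n^\frown(u_1\oplus u_2\oplus u_3)$ as follows. For $j\ne v$ let $u_j=\rho_j\oplus\hat x_j\oplus\hat y_j$, where $\hat x_j,\hat y_j$ extend $x_j,y_j$ and agree from $|s|$ on with $\kappa_j$ and $\kappa_{j+1}+a$, respectively. Extend the strings of $u_v$ by zeros. By (8) below $|s|$, and by $a=1+d$ on $\operatorname{dom}d$ from $|s|$ on, $u_j\in\mathcal P_j$ for $j\ne v$. As $\theta(n)=v$, $K\in\mathcal X$.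

If $\Psi(T)(0)=v$, then $\Psi(K)\in v^\frown\mathcal P_v$, so $K$ computes $\rho_v$. But $K\le_Ta\oplus\kappa_1\oplus\kappa_2\oplus\kappa_3\oplus\bigoplus_{j\ne v}\rho_j$, contradicting (G2). Otherwise $\Psi(K)=0^\frown z$ with $z(m)=d(m)$ for some $m\in\operatorname{dom}d$. So $z\notin\mathcal S$, contradicting $\Psi(K)\in\mathcal T$.

**Step 4: the other case, and a family of inputs from $\mathcal X$.** Now let an initial segment $s$ of $G$ have no extension in $D_\Psi$, and let $L_0=|s|$. *We look at inputs all of whose coordinates are genuine, varied by three parameters.* For $\vec\zeta=(\zeta_1,\zeta_2,\zeta_3)\in(2^\omega)^3$ let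
$$K(n,\vec\zeta)=n^\frown(u_1\oplus u_2\oplus u_3),\qquad u_i=\rho_i\oplus\kappa_i\oplus(\kappa_{i+1}+\zeta_{i-1}). \tag{9}$$
If all $\zeta_i\in\mathcal S$, then $\zeta_{i-1}=1+d$ on $\operatorname{dom}d$, so all $u_i\in\mathcal P_i$ and $K(n,\vec\zeta)\in\mathcal X$, whatever $n$ is. Let $\mathcal S[t]$ be the clopen set of $\zeta$ extending $a{\restriction}L_0$ with $\zeta(q)\ne d(q)$ for all $q<t$ such that $d(q)$ converges within $t$ steps. These sets decrease in $t$, and $\bigcap_t\mathcal S[t]=\mathcal S\cap[a{\restriction}L_0]\ni a$.

Choose computable functions $n(\ell),m(\ell)$ such that, if $\varphi_\ell(\ell)=\langle v,\beta\rangle$ with $v\in\{1,2,3\}$ and $\beta\in\{0,1\}$, then $\theta(n(\ell))=v$ and $d(m(\ell))=\beta$ (s-m-n theorem).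

**Step 5: a $G$-computable guess $h(\ell)$.** *For each $\ell$ we find computably in $G$ a pair $\langle v,\beta\rangle$ that would hurt $\Psi$; by (G1) it is sometimes the actual value $\varphi_\ell(\ell)$.* Given $\ell$, let $n=n(\ell)$, $m=m(\ell)$. The set of $\vec\zeta$ for which the values of $\Psi(K(n,\vec\zeta))$ at $0$ and at $m+1$ are defined is open, and it contains $\bigcap_t\mathcal S[t]^3$, because there $K(n,\vec\zeta)\in\mathcal X$. By compactness there are $t$ and $L\ge t,L_0$ such that for all $\vec\zeta\in\mathcal S[t]^3$ these values are defined using only the part of $K(n,\vec\zeta)$ given by $n$ and the first $L$ bits of all nine component sequences. Such $t,L$ can be found by a search computable in $G$; of $a$ only the finite string $a{\restriction}L_0$ is needed.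

For $\vec\zeta\in\mathcal S[t]^3$ let $\nu(\vec\zeta)\in\{1,2,3,0_0,0_1\}$ be the first output of $\Psi(K(n,\vec\zeta))$, where, if this is $0$, we record $0_b$ with $b=\Psi(K(n,\vec\zeta))(m+1)$. Call $(v,\beta)$ *safe* if there is $z\in\mathcal S[t]$ such that
$$\nu(\vec\zeta)\notin\{v,0_\beta\}\quad\text{for all }\vec\zeta\in\mathcal S[t]^3\text{ with }\zeta_v=z .$$
Membership in $\mathcal S[t]$ and the value $\nu(\vec\zeta)$ depend only on the first $L$ bits. So safety is decidable in $G$, uniformly in $\ell$.

Not all of $(1,0),(2,0),(3,1)$ are safe. Otherwise take witnesses $z_1,z_2,z_3$; then $\nu(z_1,z_2,z_3)$ would avoid $1,0_0$, then $2,0_0$, and then $3,0_1$, so all five possible values. Let $h(\ell)=\langle v,\beta\rangle$ be the first of the three pairs that is not safe. Then $h$ is total and computable in $G$. By (G1) there is $\ell$ with $\varphi_\ell(\ell)=h(\ell)=\langle v,\beta\rangle$. Fix this $\ell$, with its $n,m,t,L$. Then $\theta(n)=v$ and $d(m)=\beta$.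

**Step 6: an extension of $s$ in $D_\Psi$.** *We change the mask $\kappa_v$ so that the bad answer of $\Psi$ becomes a legit one.* Since $(v,\beta)$ is not safe and $a\in\mathcal S[t]$, the choice $z=a$ fails: there is $\vec\zeta\in\mathcal S[t]^3$ with $\zeta_v=a$ and $\nu(\vec\zeta)\in\{v,0_\beta\}$. Let $T$ be the finite tuple with strings of length $L$ that is a part of $K(n,\vec\zeta)$. Define $s'$ of length $L$ as $G{\restriction}L$ except that the $\kappa_v$-part is replaced by
$$\kappa_v'(q)=\begin{cases}\kappa_v(q)+\zeta_{v+1}(q)+1+d(q)&\text{if }L_0\le q<L\text{ and }d(q)\downarrow,\\ \kappa_v(q)&\text{for the other }q<L.\end{cases}$$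
Then $s'\supseteq s$. We check that $T$ is $v$-legit for $s'$. First, $\theta(n)=v$. The indices $j\ne v$ are $v+1$ and $v+2$. By (9), the strings $r_{v+1},r_{v+2}$ are the $\rho$-parts, and $x_{v+1}=\kappa_{v+1}$, $x_{v+2}=\kappa_{v+2}$ are as in $s'$, since only $\kappa_v$ was changed. For $y_{v+1}$ and $y_{v+2}$, let $q<L$ with $d(q)\downarrow$.

- By (9), $y_{v+1}(q)=\kappa_{v+2}(q)+\zeta_v(q)=\kappa_{v+2}(q)+1+d(q)$, since $\zeta_v=a$.
- By (9), $y_{v+2}(q)=\kappa_v(q)+\zeta_{v+1}(q)$, and (8) demands $\kappa_v'(q)+1+d(q)$. For $q\ge L_0$ these agree by definition of $\kappa_v'$. For $q<L_0$ they agree because $\zeta_{v+1}(q)=a(q)=1+d(q)$ and $\kappa_v'(q)=\kappa_v(q)$.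

Finally, by the choice of $L$, $\nu(\vec\zeta)\in\{v,0_\beta\}$ means that $\Psi(T)(0)=v$, or $\Psi(T)(0)=0$ and $\Psi(T)(m+1)=\beta=d(m)$. So $s'\in D_\Psi$ extends $s$, contradicting the choice of $s$.

Both cases are impossible, so no $\Psi$ reduces $\mathcal T$ to $\mathcal X$, and Claim 2 holds for this $G$. By Claim 1, $\mathcal X$ is above the premise of $F_3$; so the premise is not above $p_1\times p_2\times p_3$, and $F_3\notin\mathrm{Th}(\mathfrak M/\mathrm{PA})$ by (2). This completes the proof of Theorem 2. $\blacksquare$
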